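# Three incomparable points already need arithmetical transfinite recursion

## Finite antichains look harmless

How strong a system of second order arithmetic do we need to prove that the disjoint union of two better quasi-orderings is again one? If both orderings are finite, one would first guess that the answer is "almost nothing". A finite set of colors should yield to the pigeonhole principle, or at worst to some finite form of Ramsey's theorem, and so any real strength in the union statement would have to come from infinite orderings. We begin by testing this guess. All definitions are read over $\mathsf{RCA}_0$, and every argument is carried out in $\mathsf{RCA}_0$ unless another system is named.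

**Notation.** The letters $s,t,u,r,v,w,z$ may denote finite subsets of $\mathbb N$, identified with strictly increasing finite sequences; capital $X,Y,Z$ denote infinite subsets, and $x_0<x_1<\cdots$ enumerates $X$. We write $s\sqsubseteq t$ if $s$ is an initial segment of $t$, possibly equal to it. We put $s^-=s\setminus\{\min s\}$ and $\emptyset^-=\emptyset$, then $s^{(0)}=s$, $s^{(i+1)}=(s^{(i)})^-$, and similarly for infinite sets. The sets $X^{(i)}$ are the tails of $X$. $X{\restriction}n$ is the set of the first $n$ elements of $X$. For sequences of the same length, $r\le s$ means $r(i)\le s(i)$ for all $i<|s|$.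

**Definition (quasi-ordering).** A quasi-ordering $(Q,\preceq)$ is a reflexive and transitive relation on a set $Q$.

**Definition (the relation $\triangleleft$).** $s\triangleleft t$ iff there is a finite $u$ such that $s$ is a proper initial segment of $u$ and $t=u^-$.

For example $\{1,5\}\triangleleft\{5,7\}$, with $u=\{1,5,7\}$, and $\{a\}\triangleleft\{b\}$ whenever $a<b$. The relation says that $t$ could be read off the beginning of the tail $X^-$ of some infinite $X$ that begins with $s$.

**Definition (barrier).** A barrier is a set $B$ of nonempty finite subsets of $\mathbb N$ such that $\bigcup B$ is infinite, every infinite $X\subseteq\bigcup B$ has an initial segment in $B$, and no element of $B$ is a proper subset of another element of $B$.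

The set $[\mathbb N]^n$ of $n$-element sets is a barrier for each $n\ge1$. A barrier with unbounded lengths is $\{s\ne\emptyset:|s|=\min s+1\}$. Indeed $X{\restriction}(x_0+1)$ belongs to it, so its union is $\mathbb N$. If $s\subsetneq t$ were both in it, then $|s|<|t|$ would give $\min s<\min t$, while $s\subseteq t$ gives $\min s\ge\min t$. In this barrier, $\{1,5\}\triangleleft\{5,6,7,8,9,10\}$.

**Definition (good, bad, bqo).** A map $f:B\to Q$ from a barrier is good if there are $s\triangleleft t$ in $B$ with $f(s)\preceq f(t)$; otherwise it is bad. $Q$ is bqo if every map from a barrier to $Q$ is good.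

We write $k$ also for the antichain with $k$ elements. A map $f:B\to k$ is bad exactly when $f(s)\ne f(t)$ for all $s\triangleleft t$ in $B$, so a bad map is a kind of proper coloring.

**Fact 1.** Let $B$ be a barrier, $X\subseteq\bigcup B$ infinite, $s,t\in B$, $s\sqsubseteq X$ and $t\sqsubseteq X^-$. Then $s^-\subsetneq t$ and $s\triangleleft t$.

*Proof.* Both $s^-$ and $t$ are initial segments of $X^-$, so they are comparable. If $t\subseteq s^-$, then $t\subsetneq s$, which is impossible in a barrier. So $s^-\subsetneq t$. Then $u=\{\min X\}\cup t$ properly extends $s$, and $u^-=t$. $\square$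

**One color.** For any barrier $B$, the class $\bigcup B$ is infinite and $\Sigma^0_1$, so it contains an infinite set $X$ (enumerate it, and keep an element when it exceeds all those kept before). Take $s\sqsubseteq X$ and $t\sqsubseteq X^-$ in $B$; Fact 1 gives $s\triangleleft t$. So the one-element order is bqo.

**Lemma 2 (well-orders).** Every well-order $L$ is bqo.

*Proof.* Let $f:B\to L$ be bad and let $X\subseteq\bigcup B$ be infinite. Let $s_i\in B$ be the initial segment of $X^{(i)}$ in $B$. By Fact 1, $s_i\triangleleft s_{i+1}$, so $f(s_i)>_Lf(s_{i+1})$ for all $i$. This is an infinite descending sequence in $L$. $\square$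

**Lemma 3 (fixed length, any number of colors).** For all $n\ge1$ and $k$, every $f:[\mathbb N]^n\to k$ is good.

*Proof.* Suppose $f$ is bad. We shorten the sets and pay with colors. Put $F_0=f$, and for $t\in[\mathbb N]^{n-j-1}$ put $F_{j+1}(t)=\{F_j(\{a\}\cup t):a<\min t\}$. The values of $F_{j+1}$ are subsets of the finite set of possible values of $F_j$.

If $F_j$ is bad and $n-j-1\ge1$, then $F_{j+1}$ is bad. To see this, let $t\triangleleft t'$ in $[\mathbb N]^{n-j-1}$ via $u$, so $|u|=n-j$. Then $u=\{\min u\}\cup t'$, so $F_j(u)\in F_{j+1}(t')$. For each $a<\min t$ we have $\{a\}\cup t\triangleleft u$, witnessed by $\{a\}\cup u$, and hence $F_j(\{a\}\cup t)\ne F_j(u)$. So $F_j(u)\notin F_{j+1}(t)$, and $F_{j+1}(t)\ne F_{j+1}(t')$.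

By induction (on a $\Pi^0_1$ statement) $F_{n-1}:[\mathbb N]^1\to$ (a finite set) is bad. As $\{a\}\triangleleft\{b\}$ for $a<b$, it is an injection of $\mathbb N$ into a finite set, a contradiction. $\square$

**Lemma 4 (two colors, any barrier).** The antichain $2$ is bqo.

*Proof.* Let $f:B\to\{0,1\}$ be bad. For infinite $Y\subseteq\bigcup B$ let $f(Y)$ be $f(s)$ for the $s\in B$ with $s\sqsubseteq Y$. By Fact 1, $f(Y)\ne f(Y^-)$, hence $f(Y^{(n)})\equiv f(Y)+n\pmod2$ for all $n$.

Fix an infinite $X\subseteq\bigcup B$; let $s\sqsubseteq X$ with $s\in B$, $n=|s|$, $Y=X^{(n)}$ and $X'=s\cup Y^-$. So $X'$ is $X$ without the element $x_n$. Since $s$ begins both, $f(X)=f(s)=f(X')$. Therefore, modulo $2$,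
$$f(Y)=f(X^{(n)})\equiv f(X)+n=f(X')+n\equiv f(X'^{(n)})=f(Y^-),$$
which contradicts $f(Y)\neq f(Y^-)$. $\square$

The guess has passed every test so far. But the last two proofs do not combine. Lemma 3 needs the number $n$ of shortenings in advance. Lemma 4 uses that, with two colors, $f(Y)\ne f(Y^-)$ determines $f(Y^-)$ from $f(Y)$; with three colors two candidates remain, and parity says nothing. It is exactly at three colors, on barriers of unbounded length, that the guess fails.

## The union and product statements, and what three colors cost

Recall that $\mathsf{ACA}_0$ is $\mathsf{RCA}_0$ plus arithmetical comprehension; over $\mathsf{RCA}_0$ it is equivalent to the existence of the range of every injection $g:\mathbb N\to\mathbb N$ (Simpson, *Subsystems of Second Order Arithmetic*, Lemma III.1.3). The system $\mathsf{ATR}_0$ adds to $\mathsf{ACA}_0$ recursion along well-orders: for every arithmetical $\theta(n,Y)$ (with parameters) and every well-order $L$ there is $Y$ such that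
$$(n,a)\in Y\iff a\in L\wedge\theta(n,\{(m,b)\in Y:b<_La\}).\tag{1}$$

On $Q_1\times Q_2$, the product quasi-ordering is $(x,y)\preceq_\times(x',y')$ iff $x\preceq_1x'$ and $y\preceq_2y'$. If $Q_1\cap Q_2=\emptyset$, the disjoint union quasi-ordering is: $x\preceq_\cup y$ iff either $x,y\in Q_1$ and $x\preceq_1y$, or $x,y\in Q_2$ and $x\preceq_2y$. The paper "WQO AND BQO THEORY IN SUBSYSTEMS OF SECOND ORDER ARITHMETIC" contains the following lemma.

**Lemma 5.16 ($\mathsf{RCA}_0$).** The following are equivalent:

- i) if $Q_1$ and $Q_2$ are bqo then $Q_1\times Q_2$ is bqo with respect to the product quasi-ordering;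
- ii) if $Q_1$ and $Q_2$ are bqo (with $Q_1\cap Q_2=\emptyset$) then $Q_1\cup Q_2$ is bqo with respect to the disjoint union quasi-ordering;
- iii) if $Q$ is bqo with respect to the quasi-orderings $\preceq_1$ and $\preceq_2$, then $Q$ is bqo with respect to the quasi-ordering $\preceq_1\cap\preceq_2$.

Two facts are given: over $\mathsf{RCA}_0$ each of these statements implies $\mathsf{ACA}_0$, and each is provable in $\mathsf{ATR}_0$. Conjecture 5.18 of the same paper says that they are equivalent to $\mathsf{ATR}_0$ over $\mathsf{RCA}_0$. The conjecture is true, and finite orderings suffice for it.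

**Theorem A ($\mathsf{RCA}_0$).** Each of the statements i), ii), iii) of Lemma 5.16 is equivalent to $\mathsf{ATR}_0$.

**Theorem B ($\mathsf{RCA}_0$).** The following are equivalent to $\mathsf{ATR}_0$:

- (B1) $3$ is bqo (this is the instance $Q_1=2$, $Q_2=1$ of ii));
- (B2) the product of the chain $\{0<1<2\}$ with itself is bqo (an instance of i));
- (B3) the set $\{0,1,2\}$ is bqo under $\le\cap\ge$ (an instance of iii));
- (B4) for every barrier $B$ and $c:B\to2$ there is an infinite $X\subseteq\bigcup B$ such that $c$ is constant on the elements of $B$ that are initial segments of tails of $X$.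

Moreover "$2$ is bqo" and "every well-order is bqo" are provable in $\mathsf{RCA}_0$. So in (B1)–(B3) the hypotheses on the given orders are provable in $\mathsf{RCA}_0$, and the number $3$ in (B1) is optimal. Also, if $Q$ has three pairwise incomparable elements, then "$Q$ is bqo" implies $\mathsf{ATR}_0$.

**Theorem C.** $\mathsf{ACA}_0$ proves that if $4$ is bqo then $\mathsf{ATR}_0$ holds.

Lemmas 2 and 4 have already proved the "moreover" sentence. Theorem C is the heart of the matter. To prove it, we assume that a recursion fails and build from that failure a barrier and a bad map into four colors.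

## Turning a set of finite sets into a barrier

Usually we will not have a barrier at hand, but a decidable set $S$ of finite sets on which a color can already be read off. The minimal elements of $S$ need not form a barrier. For instance, let $s\in S$ iff $|s|\ge3$, or $|s|=2$ and $\min s$ is odd. Then $\{1,2\}$ and $\{0,1,2\}$ are both minimal under $\sqsubseteq$ in $S$, but the first is a proper subset of the second. The cure is to wait until all sequences pointwise below $s$ are in $S$. In the example, $\{0,1\}\notin S$ delays every $s$ to length $3$, and we get the barrier $[\mathbb N]^3$.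

**Lemma 5 ($\mathsf{RCA}_0$).** Let $S$ be a set of finite sets with $\emptyset\notin S$, closed under end-extension. Let $h:S\to Q$ satisfy $h(s)=h(s')$ whenever $s\in S$ and $s\sqsubseteq s'$. Put
$$T=\{s:\text{every increasing } r\text{ with }|r|=|s|,\ r\le s\text{ is in }S\},$$
$$B=\{s\in T:\text{no proper initial segment of } s\text{ is in } T\}.$$
Assume
$$\text{every infinite }X\text{ has an initial segment in }T.\tag{2}$$
Then $B\subseteq S$ is a barrier with $\bigcup B=\mathbb N$. If moreover $h(u)\not\preceq h(u^-)$ whenever $u,u^-\in S$, then $h{\restriction}B$ is bad. In $\mathsf{ACA}_0$, (2) holds as soon as every infinite $X$ has an initial segment in $S$.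

*Proof.* Only bounded quantifiers are involved, so $T$ and $B$ are sets. Taking $r=s$ gives $T\subseteq S$, and so $\emptyset\notin T$.

**Step 1: $T$ is closed under moving down and lengthening.** This is what will exclude proper subsets. Let $s\in T$, $|s|\le|t|$ and $t(i)\le s(i)$ for $i<|s|$; we claim $t\in T$. Let $r\le t$ be increasing with $|r|=|t|$. The first $|s|$ entries of $r$ form an increasing sequence $\le s$, so this sequence is in $S$. Since $S$ is closed under end-extension, $r\in S$.

**Step 2: $B$ is a barrier.** By (2) every infinite $X$ has an initial segment in $T$, and the shortest one is in $B$. Applying this to $\{k,k+1,\dots\}$ shows that $k\in\bigcup B$. So $\bigcup B=\mathbb N$. Suppose $s\subsetneq t$ with $s,t\in B$, and let $t'=t\setminus\{\max t\}$. Then $|t'|\ge|s|$. Since $s\subseteq t$, each $s(i)$ is some $t(j)$ with $j\ge i$, so $t'(i)=t(i)\le s(i)$ for $i<|s|$. By Step 1, $t'\in T$. But $t'$ is a proper initial segment of $t\in B$, a contradiction.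

**Step 3: badness.** Let $s\triangleleft t$ in $B$ via $u$. Then $u\in S$, as it extends $s$, and $u^-=t\in S$. So $h(s)=h(u)\not\preceq h(u^-)=h(t)$.

**Step 4: (2) from König's lemma.** Work in $\mathsf{ACA}_0$ and suppose $X{\restriction}n\notin T$ for all $n$. The increasing $r\notin S$ with $r(i)\le x_i$ for all $i<|r|$ form a tree, because $S$ is closed under end-extension. It has elements of every length, and its entries are bounded. By König's lemma it has a path. This is an infinite set with no initial segment in $S$, against the assumption. $\square$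

## The up/down coloring, and why it needs a second bit

How does a failure of recursion produce colors? Suppose that each finite $s$ that is long enough carries a number $N(s)$, that consecutive numbers $N(u)$ and $N(u^-)$ always differ, and that the failure of the recursion forbids any infinite $X$ with $N(X)<N(X^-)<N(X^{--})<\cdots$. A decreasing sequence of this kind is impossible anyway. The sensible first attempt is the coloring $d$ with two values: color $s$ by whether the sequence goes up or down at its first step. Then no $X$ can have the same color on all its tails.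

This does refute (B4), as we shall see at the end. But it does not give a bad map, because badness requires $d(u)\ne d(u^-)$ for each single pair, and a sequence can go up twice in a row. No improvement with two colors can help, since $2$ is bqo by Lemma 4. We need more information than $d$. As the direction changes at some point, we can record the parity of the distance to the first change.

**Lemma 6 ($\mathsf{RCA}_0$).** Let $N$ be a partial $\mathbb N$-valued function on finite sets whose domain is a set, undefined at $\emptyset$, such that $N(s')=N(s)$ whenever $N(s)$ is defined and $s\sqsubseteq s'$, and $N(u)\ne N(u^-)$ whenever both are defined. When $N(s),N(s^-)$ are defined, let $d(s)=1$ if $N(s)<N(s^-)$ and $d(s)=0$ if $N(s)>N(s^-)$. Let $S$ be the set of $s$ for which there is $\rho\ge1$ such that $N(s^{(i)})$ is defined for all $i\le\rho+1$ and $d(s^{(\rho)})\ne d(s)$. Let $\rho(s)$ be the least such $\rho$, and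
$$h(s)=(d(s),\rho(s)\bmod2).$$
Then $S$ and $h$ satisfy the hypotheses of Lemma 5 other than (2), where $Q$ is the four-element antichain, and $h(u)\ne h(u^-)$ whenever $u,u^-\in S$.

For example, if $N(X),N(X^-),N(X^{(2)}),\dots$ begins $3,5,8,2,7$, then the directions are up, up, down, up, and $h$ takes the values $(1,0),(1,1),(0,1)$ on the first three tails.

*Proof.* Since $N(\emptyset)$ is undefined, any $\rho$ as in the definition has $\rho+1<|s|$. So $S$ is a set, and $\emptyset\notin S$. If $s\in S$ and $s\sqsubseteq s'$, then $s^{(i)}\sqsubseteq s'^{(i)}$ for $i\le\rho(s)+1$, so $N$ has the same values there. Hence $d(s'^{(j)})=d(s^{(j)})$ for $j\le\rho(s)$, so $s'\in S$, $\rho(s')=\rho(s)$ and $h(s')=h(s)$.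

Let $u,u^-\in S$. If $d(u)\ne d(u^-)$, then $h(u)\ne h(u^-)$. If $d(u)=d(u^-)$, then $\rho(u)\ge2$, $d(u^{(i)})=d(u)$ for $i<\rho(u)$, and $d(u^{(\rho(u))})\ne d(u)=d(u^-)$. Counted from $u^-$, the first change therefore comes one step sooner: $\rho(u^-)=\rho(u)-1$. The parities differ, and again $h(u)\ne h(u^-)$. $\square$

It remains to find suitable functions $N$. We do this twice, first for one existential quantifier and then along a well-order.

## Ranges of injections from four colors

**Lemma 7 ($\mathsf{RCA}_0$).** If $4$ is bqo, then $\mathsf{ACA}_0$ holds.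

*Proof.* Let $g:\mathbb N\to\mathbb N$ be injective. For $|s|\ge2$ let $y(s)$ be the $m\in(s(0),s(1)]$ minimizing $g(m)$, and $N(s)=g(y(s))$. So $N(s)$ is the least number that $g$ enumerates between the stages $s(0)$ and $s(1)$. It depends only on the first two elements of $s$. As $y(u)\le u(1)<y(u^-)$ and $g$ is injective, $N(u)\ne N(u^-)$ when both are defined. So Lemma 6 applies.

**Step 1: long increasing sequences compute the range.** For an increasing $r$ of length $n$ write $y_i=y(r^{(i)})\in(r(i),r(i+1)]$ for $i\le n-2$. Suppose $X$ is infinite and
$$\text{for all large } n \text{ there is an increasing } r\le X{\restriction}n,\ |r|=n,\text{ with } g(y_0)<\dots<g(y_{n-2}).\tag{3}$$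
We claim that
$$e\in\operatorname{ran}g\iff\exists m\le x_{e+2}\ g(m)=e .$$
Then $\operatorname{ran}g$ exists by $\Delta^0_1$ comprehension. Let $g(m)=e$ and suppose $m>x_{e+2}$. Choose $r$ as in (3) with $n\ge e+4$ and $n-1\ge m$. We have $y_i\le r(i+1)\le x_{i+1}$, and $y_i>r(i)\ge i$ gives $y_i\ge i+1$; also $y_i\le r(i+1)<y_{i+1}$, and $g(y_i)\ge i$ by (3). So $y_{e+1}\le x_{e+2}<m\le n-1\le y_{n-2}$. Hence there is $k\ge e+1$ with $k+1\le n-2$ and $y_k<m\le y_{k+1}$. If $m\le r(k+1)$, then $m\in(r(k),r(k+1)]$, so $g(m)\ge g(y_k)\ge k\ge e+1$. Otherwise $r(k+1)<m\le y_{k+1}\le r(k+2)$, so $g(m)\ge g(y_{k+1})\ge k+1\ge e+1$. Both contradict $g(m)=e$.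

**Step 2: if the range does not exist, then (2) holds for the $S$ of Lemma 6.** König's lemma is not available in $\mathsf{RCA}_0$, so we check (2) directly. Suppose no initial segment of $X$ is in $T$. Then for each $n\ge3$ there is an increasing $r\le X{\restriction}n$ of length $n$ with $r\notin S$. All $N(r^{(i)})=g(y_i)$ with $i\le n-2$ are defined, so $r\notin S$ means that $d(r^{(i)})$ is the same for all $i\le n-3$. That is, $g(y_0),\dots,g(y_{n-2})$ is strictly monotone. If it is decreasing, then $n-2\le g(y_0)\le\max_{m\le x_1}g(m)$, because $y_0\le x_1$. So for all large $n$ it is increasing, and (3) holds. By Step 1, $\operatorname{ran}g$ exists.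

**Step 3: conclusion.** If $\operatorname{ran}g$ did not exist, then Lemmas 5 and 6 would give a bad map from a barrier into $4$. So if $4$ is bqo, the range of every injection exists, which is equivalent to $\mathsf{ACA}_0$. $\square$

## Reducing transfinite recursion to $\Sigma^0_1$ steps

For sets $H$ of codes $\langle n,c\rangle$ and $c\in L$ put $H^{<c}=\{\langle m,b\rangle\in H:b<_Lc\}$.

**Lemma 8 ($\mathsf{ACA}_0$).** Suppose that for every well-order $L$ and every $\Sigma^0_1$ formula $\psi(n,c,G)$ (with set parameters) there is $H$ with
$$H=\{\langle n,c\rangle:c\in L\wedge\psi(n,c,H^{<c})\}.\tag{4}$$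
Then $\mathsf{ATR}_0$ holds.

*Proof.* The purpose is to split an arithmetical step into $k$ steps with one existential quantifier each. Let $\theta(n,Y)$ be arithmetical and $L$ a well-order. Using a prenex form and dummy quantifiers, write $\theta(n,Y)$ as
$$\exists m_1\neg\exists m_2\neg\cdots\neg\exists m_k\,\rho(n,m_1,\dots,m_k,Y),\qquad\rho\in\Delta^0_0 .$$
Let $L'=L\times k$, ordered lexicographically with the $L$-coordinate first. In a descending sequence of $L'$ the $L$-coordinates either drop strictly infinitely often, giving a descending sequence in $L$, or are eventually constant, giving one in $k$. Both are impossible, so $L'$ is a well-order.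

Define $\psi(x,(a,0),G)$ as: $x=\langle n,m_1,\dots,m_{k-1}\rangle$ and $\exists m_k\,\rho(n,m_1,\dots,m_k,Y^a_G)$, where
$$Y^a_G=\{(m,b):b<_La,\ \langle\langle m\rangle,(b,k-1)\rangle\in G\}.$$
For $0<i<k$ define $\psi(x,(a,i),G)$ as: $x=\langle n,m_1,\dots,m_{k-1-i}\rangle$ and $\exists m_{k-i}\ \langle\langle n,m_1,\dots,m_{k-i}\rangle,(a,i-1)\rangle\notin G$. This is $\Sigma^0_1$. Let $H$ satisfy (4) for $L'$ and $\psi$, and put $Y=\{(n,a):\langle\langle n\rangle,(a,k-1)\rangle\in H\}$. For $G=H^{<(a,0)}$ the set $Y^a_G$ is $\{(m,b)\in Y:b<_La\}$. So level $(a,0)$ of $H$ evaluates $\exists m_k\rho$ with this set, and each further level $(a,i)$ puts $\exists m_{k-i}\neg$ in front of the previous one. At $i=k-1$ we obtain $(n,a)\in Y\leftrightarrow a\in L\wedge\theta(n,\{(m,b)\in Y:b<_La\})$, which is (1). $\square$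

## Guesses along a sequence, and the first disagreement

We now work in $\mathsf{ACA}_0$. Fix a well-order $L$ and a $\Sigma^0_1$ formula $\psi$. For $G\subseteq\mathbb N$ let $G[w]=\langle\chi_G(0),\dots,\chi_G(w-1)\rangle$. By the normal form theorem (Simpson, Theorem II.2.7) there is a set $R$ with
$$\psi(n,c,G)\iff\exists w\,R(n,c,G[w]).$$
**We assume, toward a contradiction, that no $H$ satisfies (4).** We want a function $N$ as in Lemma 6 such that no sequence $N(X^{(i)})$ increases forever.

An infinite $X$ should produce a guess $J(X;q)$ at whether $q\in H$. To decide $q=\langle n,c\rangle$ we use the guesses made by $X^-$ at lower levels as oracle, and we search for $w$ up to some bound. The first bound one would try is $\min X$. Let us see where this stops. Suppose the guesses $J(X^{(i)};r)$ converge, as $i\to\infty$, to $\chi_H(r)$ for each $r$. If $R(n,c,H^{<c}[w])$ holds, then for large $i$ the guess finds this $w$. But if every large $i$ guesses yes, it does so with some $w_i\le x_i$ and an oracle $G_i$; the $w_i$ may be unbounded, and we do not know that $G_i[w_i]$ agrees with $H^{<c}[w_i]$. So we cannot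 conclude $\psi(n,c,H^{<c})$. The remedy is to search only within the region where the two next guesses, those of $X^-$ and $X^{--}$, agree at lower levels.

Call $q$ *relevant of level $c$* if $q=\langle n,c\rangle$ with $c\in L$.

**Definition (the guess $J$).** $J(s;q)\in\{0,1\}$ is a partial function, defined by recursion on $|s|$. If $q$ is not relevant, $J(s;q)=0$ for all $s$. Let $q=\langle n,c\rangle$ be relevant. Then $J(\emptyset;q)$ is undefined. For $s\ne\emptyset$, $J(s;q)$ is defined iff $J(s^-;r)$ and $J(s^{--};r)$ are defined for all relevant $r<\min s$ of level $<_Lc$. In that case put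
$$p_c(s)=\min\big(\{\min s\}\cup\{r<\min s:r\text{ relevant of level}<_Lc,\ J(s^-;r)\ne J(s^{--};r)\}\big),$$
$$G_c(s)=\{r<\min s:r\text{ relevant of level}<_Lc,\ J(s^-;r)=1\},$$
$$J(s;q)=1\iff\exists w\le p_c(s)\ R(n,c,G_c(s)[w]).$$

*Example.* Let $L$ have two elements $b<_Lc$. For $r=\langle n,b\rangle$ and $s\ne\emptyset$ there are no lower levels, so $J(s;r)=1$ iff $\exists w\le\min s\ R(n,b,\emptyset[w])$; this is an approximation at stage $\min s$. For level $c$ and $|s|\ge3$, the number $p_c(s)$ is the least relevant $r<s(0)$ of level $b$ that enters the approximation after stage $s(1)$ and by stage $s(2)$, or $s(0)$ if there is none. Compare this with the function $N$ of Lemma 7.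

Each $J(s;q)$ depends on finitely many values at shorter sequences, so $J$ is primitive recursive in $L,R$; hence $J$ and its domain exist. By induction on $|s|$: *if $J(s;q)$ is defined and $s\sqsubseteq s'$, then $J(s';q)=J(s;q)$.* This is clear if $q$ is not relevant. Otherwise $s\ne\emptyset$, $\min s=\min s'$, $s^-\sqsubseteq s'^-$ and $s^{--}\sqsubseteq s'^{--}$, so by induction the values that enter the definition of $J(s;q)$ are the same for $s'$. For infinite $X$ we may therefore write $J(X;q)$ for the value $J(X{\restriction}n;q)$ for large $n$, if there is one.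

**Claim 9.** $J(X;q)$ is defined for all infinite $X$ and all $q$.

*Proof.* This is the place where $L$ has to be a well-order. By arithmetical comprehension let $U$ be the set of $(i,q)$ such that $J(X^{(i)}{\restriction}n;q)$ is undefined for all $n$. Let $(i,q)\in U$; then $q$ is relevant, say of level $c$. Suppose $J(X^{(i+1)};r)$ and $J(X^{(i+2)};r)$ were defined for all relevant $r<x_i$ of level $<_Lc$. There are finitely many such $r$, so for large $n$ all $J(X^{(i+1)}{\restriction}(n-1);r)$ and $J(X^{(i+2)}{\restriction}(n-2);r)$ would be defined, and with them $J(X^{(i)}{\restriction}n;q)$, a contradiction. So there is $(i',r)\in U$ with $r$ of level $<_Lc$. If $U\ne\emptyset$, choosing the least such pair again and again gives an infinite descending sequence in $L$, a contradiction. $\square$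

Next we need numbers. If the first place of disagreement between the guesses of $X^{(i+1)}$ and $X^{(i+2)}$ tends to infinity with $i$, then the guesses converge. So the first place of disagreement, $p$, is the natural candidate for $N$. But $N=p$ fails the condition $N(u)\ne N(u^-)$: the guess at the same place $p$ may change twice in a row, say through $J(u^-;p)=0$, $J(u^{--};p)=1$, $J(u^{---};p)=0$. Appending the middle value as one more bit repairs this.

**Definition (the number $N$).** $N(s)$ is defined iff $s\ne\emptyset$ and $J(s^-;q),J(s^{--};q)$ are defined for all $q\le\min s$. In that case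
$$p(s)=\min\big(\{\min s\}\cup\{q<\min s:J(s^-;q)\ne J(s^{--};q)\}\big),\qquad N(s)=2\,p(s)+J(s^{--};p(s)).$$

As $p(s)\le\min s$, the last term is defined. $N$ is invariant under end-extension because $J$ is, and its domain is a set. By Claim 9 every infinite $X$ has an initial segment in the domain of $N$, so $N(X)$ and $p(X)$ make sense.

**Claim 10.** If $N(u),N(u^-)$ are defined, then $N(u)\ne N(u^-)$.

*Proof.* If they are equal, then $p(u)=p(u^-)=:p$ and $J(u^{--};p)=J(u^{---};p)$. But $p=p(u)\le\min u<\min u^-$. So $p(u^-)=p<\min u^-$, and by the definition of $p(u^-)$ the place $p$ is one of disagreement: $J(u^{--};p)\ne J(u^{---};p)$, a contradiction. $\square$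

**Claim 11.** There is no infinite $X$ with $N(X^{(i)})<N(X^{(i+1)})$ for all $i$.

*Proof.* Suppose there is. Write $J_i(q)=J(X^{(i)};q)$ and $p_i=p(X^{(i)})$.

**Step 1: the guesses converge.** As $N(X^{(i)})\ge i$ and $N\le2p+1$, we have $p_i\ge(i-1)/2$. By definition of $p_i\le x_i$,
$$q<p_i\ \Rightarrow\ J_{i+1}(q)=J_{i+2}(q).$$
For $i\ge2q+2$ we have $p_i>q$. Hence $J_k(q)=J_{2q+3}(q)$ for all $k\ge2q+3$. Let
$$H=\{q:J_{2q+3}(q)=1\};$$
so $J_k(q)=\chi_H(q)$ for all $k\ge2q+3$. All elements of $H$ are relevant. We show that $H$ satisfies (4), against our assumption. Fix $\langle n,c\rangle$ with $c\in L$.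

**Step 2: the search bounds tend to infinity.** Let $\pi_i$ be the value $p_c(X^{(i)})$, that is,
$$\pi_i=\min\big(\{x_i\}\cup\{r<x_i:r\text{ relevant of level}<_Lc,\ J_{i+1}(r)\ne J_{i+2}(r)\}\big),$$
and $G_i=\{r<x_i:r\text{ relevant of level}<_Lc,\ J_{i+1}(r)=1\}$. Then
$$J_i(\langle n,c\rangle)=1\iff\exists w\le\pi_i\ R(n,c,G_i[w]).\tag{5}$$
The minimum $\pi_i$ is taken over a subset of the set used for $p_i$. So $\pi_i\ge p_i$, and $\pi_i\to\infty$.

**Step 3: $\psi(n,c,H^{<c})$ implies $\langle n,c\rangle\in H$.** Let $R(n,c,H^{<c}[w])$. For all large $i$ we have $\pi_i\ge w$ and $J_{i+1}(r)=\chi_H(r)$ for all $r<w$. Also $x_i\ge\pi_i\ge w$. So for $r<w$, $r\in G_i$ iff $r$ is relevant of level $<_Lc$ and $r\in H$; that is, $G_i[w]=H^{<c}[w]$. By (5), $J_i(\langle n,c\rangle)=1$ for all large $i$, so $\langle n,c\rangle\in H$.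

**Step 4: $\langle n,c\rangle\in H$ implies $\psi(n,c,H^{<c})$.** This is the direction that failed with the bound $\min X$. There is $i_0$ with $J_i(\langle n,c\rangle)=1$ for all $i\ge i_0$. Choose $j\ge i_0$ minimizing $\pi_j$ among all indices $\ge i_0$. Then $\pi_j\le\pi_k$ for all $k\ge j$. Let $r<\pi_j$ be relevant of level $<_Lc$. For every $k\ge j$ we have $r<\pi_k$, so $J_{k+1}(r)=J_{k+2}(r)$. Hence $J_{j+1}(r)=J_k(r)$ for all $k\ge j+1$, and so $J_{j+1}(r)=\chi_H(r)$: at stage $j$ the oracle is already correct below $\pi_j$. As $\pi_j\le x_j$, it follows that $G_j[w]=H^{<c}[w]$ for all $w\le\pi_j$. Since $J_j(\langle n,c\rangle)=1$, (5) gives $w\le\pi_j$ with $R(n,c,H^{<c}[w])$, i.e. $\psi(n,c,H^{<c})$.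

Thus $H$ satisfies (4), a contradiction. $\square$

*Proof of Theorem C.* Work in $\mathsf{ACA}_0$ and suppose $\mathsf{ATR}_0$ fails. By Lemma 8 there are $L,\psi$ for which no $H$ satisfies (4), and we have the function $N$ above. By Claim 10, Lemma 6 applies and gives $S$ and $h:S\to4$.

Every infinite $X$ has an initial segment in $S$. Otherwise all $d(X^{(\rho)})$ would equal $d(X)$, because a long enough initial segment of $X$ would show any change. The sequence $i\mapsto N(X^{(i)})$ would then be strictly increasing, which contradicts Claim 11, or strictly decreasing, which is impossible in $\mathbb N$.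

So by Lemma 5, with (2) supplied by $\mathsf{ACA}_0$, $h{\restriction}B$ is a bad map from a barrier to the antichain $4$. Hence $4$ is not bqo. $\square$

## From four colors to three by squaring the barrier

In Lemma 3 shorter sets were bought with more colors. Now we go the other way and buy fewer colors with longer sets. For a barrier $B$ let
$$B^2=\{u:u^-\in B\text{ and some initial segment of } u\text{ is in }B\}.$$
For $u\in B^2$ let $a(u)$ be the initial segment of $u$ in $B$, which is unique since $B$ has no proper inclusions, and $b(u)=u^-$. For $B=[\mathbb N]^1$ we get $B^2=[\mathbb N]^2$, $a(\{x,y\})=\{x\}$ and $b(\{x,y\})=\{y\}$ for $x<y$.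

**Lemma 12 ($\mathsf{RCA}_0$).** Let $B$ be a barrier. Then:

- (a) $a(u)\triangleleft b(u)$ for $u\in B^2$;
- (b) $B^2$ is a barrier;
- (c) if $u\triangleleft v$ in $B^2$, then $a(v)=b(u)$.

*Proof.* (a) If $a(u)=u$, then $u^-\subsetneq u$ are both in $B$, a contradiction. So $a(u)$ is a proper initial segment of $u$, and $u$ witnesses $a(u)\triangleleft u^-$.

(b) The elements of $B^2$ are nonempty, and $B^2$ is a set. We have $\bigcup B^2\subseteq\bigcup B$, since $u=a(u)\cup u^-$. Let $X\subseteq\bigcup B$ be infinite, and take $s\sqsubseteq X$, $t\sqsubseteq X^-$ in $B$. By Fact 1, $s^-\subsetneq t$. So $\{\min X\}\cup t$ has the initial segment $s\in B$, its tail is $t\in B$, and it is an initial segment of $X$ in $B^2$. Applying this to all tails of an infinite set $X\subseteq\bigcup B$ gives $X\subseteq\bigcup B^2$, so $\bigcup B^2$ is infinite. Finally let $u\subsetneq v$ in $B^2$. If $\min u=\min v$, then $u^-\subsetneq v^-$. If $\min v<\min u$, then $u\subseteq v^-$ and $u^-\subsetneq u\subseteq v^-$. In both cases $u^-\subsetneq v^-$ are in $B$, a contradiction.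

(c) Let $u$ be a proper initial segment of $w$, and $v=w^-$. Then $u^-\sqsubseteq v$ and $u^-\in B$, so $a(v)=u^-=b(u)$. $\square$

**Lemma 13 ($\mathsf{RCA}_0$).** If $3$ is bqo, then $4$ is bqo.

*Proof.* Let $f:B\to\{1,2,3,4\}$ be bad; we produce a bad map into $\{1,2,3\}$.

**Step 1: four incomparable families of subsets of a three-element set.** Let
$$V_1=\mathcal P(\{1,2\}),\quad V_2=\mathcal P(\{1,3\}),\quad V_3=\mathcal P(\{2,3\}),\quad V_4=\{\emptyset,\{1\},\{2\},\{3\}\}.$$
Each is closed under subsets. They are pairwise incomparable under $\subseteq$, and for $i\ne j$ we may take $A_{ij}\in V_i\setminus V_j$ as follows: $A_{1j}=\{1,2\}$, $A_{2j}=\{1,3\}$, $A_{3j}=\{2,3\}$, and $A_{41}=\{3\}$, $A_{42}=\{2\}$, $A_{43}=\{1\}$.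

**Step 2: a map into subsets of $\{1,2,3\}$ that is bad for $\subseteq$.** For $u\in B^2$ put $f'(u)=A_{f(a(u)),f(b(u))}$. By Lemma 12(a) and badness of $f$, the two indices differ. Let $u\triangleleft v$ in $B^2$. By Lemma 12(c), $f'(u)=A_{ij}$ and $f'(v)=A_{jk}$ for some $i,j,k$. If $A_{ij}\subseteq A_{jk}$, then $A_{ij}\in V_j$, since $A_{jk}\in V_j$ and $V_j$ is closed under subsets. This contradicts the choice of $A_{ij}$. So $f'(u)\not\subseteq f'(v)$.

**Step 3: choosing an element of the difference.** For $w\in(B^2)^2$ put $f''(w)=\min\big(f'(a(w))\setminus f'(b(w))\big)\in\{1,2,3\}$, where $a,b$ are now taken with respect to the barrier $B^2$; the difference is nonempty by Step 2 and Lemma 12(a). Let $w\triangleleft z$ in $(B^2)^2$. Then $b(w)=a(z)$, so $f''(w)\notin f'(b(w))=f'(a(z))$, while $f''(z)\in f'(a(z))$. Hence $f''(w)\ne f''(z)$, and $f''$ is a bad map into $3$. $\square$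

## Proofs of Theorems A and B

**From $\mathsf{ATR}_0$ to i)–iii).** This is one of the given facts, but barriers of the form $B^2$ make it short, so here is an argument. $\mathsf{ATR}_0$ proves the clopen Ramsey theorem (Simpson, Theorem V.9.7). Given a barrier $B$ and $c:B\to2$, color each infinite $Y\subseteq\bigcup B$ by $c(s)$ for the $s\in B$ with $s\sqsubseteq Y$. This is a clopen coloring, so (transferring it from $\mathbb N$ to $\bigcup B$ by the increasing enumeration of the set $\bigcup B$) there is an infinite $X\subseteq\bigcup B$ all of whose infinite subsets have the same color. Every $s\in B$ with $s\subseteq X$ begins such a subset, so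
$$c\text{ is constant on }\{s\in B:s\subseteq X\}.\tag{6}$$
Note also that $B{\restriction}X=\{s\in B:s\subseteq X\}$ is a barrier with union $X$, because each tail $X^{(i)}$ has an initial segment in $B$.

For ii), let $f:B\to Q_1\cup Q_2$, and color $s\in B$ by the part to which $f(s)$ belongs. With $X$ as in (6), $f$ maps $B{\restriction}X$ into one bqo $Q_i$ and so is good.

For i), let $f=(f_1,f_2):B\to Q_1\times Q_2$ and suppose it is bad. Color $u\in B^2$ by $1$ if $f_1(a(u))\preceq_1f_1(b(u))$ and by $0$ otherwise. Let $X\subseteq\bigcup B^2\subseteq\bigcup B$ be as in (6) for $B^2$. If $s\triangleleft t$ in $B{\restriction}X$, then the witness is $u=\{\min s\}\cup t\subseteq X$; it is in $B^2$ and has $a(u)=s$, $b(u)=t$. If the constant color is $0$, then $f_1$ is bad on $B{\restriction}X$, against $Q_1$ bqo. If it is $1$, take $s\triangleleft t$ in $B{\restriction}X$ with $f_2(s)\preceq_2f_2(t)$, which exist as $Q_2$ is bqo. Then $f(s)\preceq_\times f(t)$, against badness.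

For iii), a map $f:B\to Q$ gives the map $s\mapsto(f(s),f(s))$ into the product of $(Q,\preceq_1)$ and $(Q,\preceq_2)$. The latter is good by i), which says that $f$ is good for $\preceq_1\cap\preceq_2$.

*Proof of Theorem A.* $\mathsf{ATR}_0$ proves i)–iii). Conversely, assume one of them over $\mathsf{RCA}_0$. By Lemma 5.16 we have ii), and by the given facts (or by Lemma 7, once we know that $4$ is bqo) we have $\mathsf{ACA}_0$. The one-element order is bqo. Applying ii) three times, to disjoint copies, $1\cup1\cup1\cup1=4$ is bqo. By Theorem C, $\mathsf{ATR}_0$ holds. So Conjecture 5.18 is true. $\square$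

*Proof of Theorem B.* The statements about $2$ and about well-orders are Lemmas 4 and 2.

**Step 1: (B1) is equivalent to $\mathsf{ATR}_0$.** If $3$ is bqo, then $4$ is bqo by Lemma 13, so $\mathsf{ACA}_0$ holds by Lemma 7, and $\mathsf{ATR}_0$ by Theorem C. Conversely $\mathsf{ATR}_0$ proves ii), and ii) gives that $3$ is bqo from one-element orders.

**Step 2: (B2), (B3) and orders with three incomparable elements.** The relation $\le\cap\ge$ on $\{0,1,2\}$ is equality, so (B3) is the same statement as (B1). $\mathsf{ATR}_0$ implies (B2) by i), since the chain $\{0<1<2\}$ is bqo by Lemma 2. If a bqo $Q$ has three pairwise incomparable elements, then a map from a barrier into these three elements is good, and this means that it takes equal values at some $s\triangleleft t$. So $3$ is bqo, and $\mathsf{ATR}_0$ follows by Step 1. This applies to the product in (B2), which contains the antichain $\{(0,2),(1,1),(2,0)\}$.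

**Step 3: hypotheses and optimality.** The given orders are $2$ and $1$ in (B1), the three-element chain in (B2), and $\{0,1,2\}$ under $\le$ and under $\ge$, both well-orders, in (B3). All are bqo provably in $\mathsf{RCA}_0$. Since "$2$ is bqo" is provable in $\mathsf{RCA}_0$ as well, $3$ cannot be lowered to $2$ in (B1).

**Step 4: $\mathsf{ATR}_0$ implies (B4).** The set $X$ in (6) has the required property, since initial segments of tails of $X$ are subsets of $X$.

**Step 5: (B4) implies $\mathsf{ACA}_0$.** Let $g$ be injective, with $y,N$ as in Lemma 7, and color the barrier $[\mathbb N]^3$ by $d$ from Lemma 6. This is defined, since $N$ is defined on sets with at least two elements. Let $X$ be as in (B4). Then $d(X^{(i)}{\restriction}3)$ does not depend on $i$, so $i\mapsto g(y(X^{(i)}))$ is strictly monotone, where $y(X^{(i)})$ is $y$ of a long enough initial segment of $X^{(i)}$. It cannot decrease forever, so it increases. Hence (3) holds with $r=X{\restriction}n$ for all $n\ge2$, and Step 1 of the proof of Lemma 7 shows that $\operatorname{ran}g$ exists.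

**Step 6: (B4) implies $\mathsf{ATR}_0$.** Now we may work in $\mathsf{ACA}_0$. Here the two-color attempt does its work. Suppose $\mathsf{ATR}_0$ fails; by Lemma 8 take $L,\psi$ for which no $H$ satisfies (4), and let $N$ be the resulting function. Let $S'=\{s:N(s),N(s^-)\text{ are defined}\}$. It does not contain $\emptyset$, it is closed under end-extension, $d$ is defined and invariant on it, and by Claim 9 every infinite $X$ has an initial segment in $S'$. Lemma 5 (with $h=d$) gives a barrier $B'\subseteq S'$ with union $\mathbb N$. Color $B'$ by $d$, and let $X$ be as in (B4). If $s_i\in B'$ is an initial segment of $X^{(i)}$, then $N(s_i)=N(X^{(i)})$ and $N(s_i^-)=N(X^{(i+1)})$. So $d(s_i)$ is the direction from $N(X^{(i)})$ to $N(X^{(i+1)})$, and it does not depend on $i$. Thus $N(X^{(i)})$ is strictly monotone in $i$, hence increasing, which contradicts Claim 11. So $\mathsf{ATR}_0$ holds. $\square$
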